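\title{Approximate duals of integral lattices: an elementary recursive threshold}

\begin{abstract}
Let $H\subseteq\mathbb{Z}^q$ be a lattice of full rank, and let $u\in\mathbb{R}^q$ be a point whose inner products with all vectors of $H$ of $\ell^1$-norm at most $n$ lie within $\delta<1/3$ of an integer. If $n$ is large in terms of $\delta$, $\varepsilon$ and $q$ alone, then $u$ is at sup-distance less than $\varepsilon$ from the dual lattice $H^*$. We study the least such $n$. We prove that $n\ge\sqrt{3/2}\,q/\varepsilon$ always suffices, that the order $q/\varepsilon$ is exact for small $\varepsilon$, and that the least $n$ is a Kalm\'ar elementary function of $q$ and of rational $\delta$, $\varepsilon$. In particular the threshold $W(k)$ for $\delta=1/(k+4)$, $\varepsilon=1/(k+1)$, $q=k+1$ is primitive recursive, and it has order $k^2$.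
\end{abstract}

\section{The problem and the results}\label{sec:intro}

For $x,y\in\mathbb{R}^q$ let $x\cdot y=x_1y_1+\dots+x_qy_q$. Let $B_1=\{x:\|x\|_1\le1\}$ be the closed unit ball of the $\ell^1$-norm, $B_\infty^\circ=\{x:\|x\|_\infty<1\}$ the open unit ball of the sup-norm, and $\operatorname{dist}_\infty$ the distance in the sup-norm. For a real number $\theta$, the symbol $\|\theta\|$ without subscript denotes the distance from $\theta$ to $\mathbb{Z}$. For $X\subseteq\mathbb{R}^q$ and $\delta\ge0$ put
\[
X^{(\delta)}=\{y\in\mathbb{R}^q:\ \|x\cdot y\|\le\delta\ \text{ for all }x\in X\},\qquad X^+=X^{(0)} .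
\]
A \emph{lattice} is a discrete subgroup $H\subseteq\mathbb{R}^q$ of rank $q$, that is, the set of integer combinations of a basis of $\mathbb{R}^q$; it is \emph{integral} if $H\subseteq\mathbb{Z}^q$. The integral lattices are exactly the subgroups of $\mathbb{Z}^q$ of rank $q$. The \emph{dual lattice} is $H^*=H^+$, and $\det H$ is the volume of a fundamental domain of $H$. We use the standard facts $H^{**}=H$, $\det H^*=1/\det H$, and $\det H=[\mathbb{Z}^q:H]$ for integral $H$.

A point $u\in\mathbb{R}^q$ defines the character $h\mapsto e^{2\pi i h\cdot u}$ of $H$, which is trivial exactly when $u\in H^*$. The condition $u\in(H\cap nB_1)^{(\delta)}$ says that this character is nearly trivial on the finitely many vectors of $H$ of norm at most $n$. Points near $H^*$ satisfy it: from $|h\cdot x|\le\|h\|_1\|x\|_\infty$ we get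
\begin{equation}\label{eq:easy}
H^*+\tfrac{\delta}{n}[-1,1]^q\subseteq(H\cap nB_1)^{(\delta)},
\end{equation}
which is also the reason for pairing the $\ell^1$-norm on $H$ with the sup-norm on $H^*$. The subject of this paper is the converse: does near triviality on short vectors force $u$ to be near $H^*$, that is, does
\begin{equation}\label{eq:incl}
(H\cap nB_1)^{(\delta)}\subseteq H^*+\varepsilon B_\infty^\circ
\end{equation}
hold? The known answer is uniform in $H$.

\begin{theorem}[{\cite[Theorem~6]{characters}}]\label{thm:known}
Let $0<\delta<\frac13$, $\varepsilon>0$ and $q\ge1$. There is an integer $N(\delta,\varepsilon,q)\ge1$ such that \eqref{eq:incl} holds for every $n\ge N(\delta,\varepsilon,q)$ and every integral lattice $H\subseteq\mathbb{Z}^q$.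
\end{theorem}

Call an integer $n\ge1$ \emph{admissible} for $(\delta,\varepsilon,q)$ if \eqref{eq:incl} holds for every integral lattice $H\subseteq\mathbb{Z}^q$, and let $N_{\min}(\delta,\varepsilon,q)$ be the least admissible $n$. The left side of \eqref{eq:incl} shrinks as $n$ grows, so every $n\ge N_{\min}$ is admissible, and $N_{\min}$ is the smallest possible value of $N$ in Theorem~\ref{thm:known}. To obtain a function of one variable, let the three parameters become harder together:
\[
W(k)=N_{\min}\Bigl(\frac1{k+4},\frac1{k+1},k+1\Bigr),\qquad k\in\mathbb{N}.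
\]
The question posed in \cite{characters} is whether $W$ is recursive, and whether it is primitive recursive.

Recall that a function $\mathbb{N}^r\to\mathbb{N}$ is \emph{recursive} if some Turing machine computes it, halting on every input, and \emph{primitive recursive} if it is obtained from zero, successor and projections by composition and primitive recursion. It is \emph{Kalm\'ar elementary} if it is obtained from zero, successor, projections, addition, multiplication and truncated subtraction $\max\{x-y,0\}$ by composition and by bounded sums $\sum_{y\le z}$ and products $\prod_{y\le z}$. Bounded sums and products are primitive recursions, so elementary functions are primitive recursive, and primitive recursive functions are recursive.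

The question has two parts. First, Theorem~\ref{thm:known} does not say how fast $N_{\min}$ grows. Second, a bound on the growth does not compute $W$, because $W(k)$ is the \emph{least} admissible $n$, and admissibility quantifies over infinitely many lattices. We shall see that \eqref{eq:incl} can be tested for any single integral lattice, so a search through all lattices finds a counterexample if there is one; but nothing in the definitions tells when such a search may stop. The first two theorems settle the growth, the third supplies the stopping rule.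

\begin{theorem}[upper bound]\label{thm:upper}
Let $H\subset\mathbb{R}^q$ be any lattice, integral or not, let $0\le\delta<\frac13$, let $\varepsilon>0$ and $n>0$ be real, and put
\[
\kappa(\delta)=\max\bigl\{2,\ 4(1-\cos2\pi\delta),\ \tfrac92\pi^2\delta^2\bigr\}<6 .
\]
If $n>\frac{\sqrt{\kappa(\delta)}}2\cdot\frac q\varepsilon$, then \eqref{eq:incl} holds. In particular $n\ge\sqrt{3/2}\,q/\varepsilon$ always suffices, and $n>q/(\sqrt2\,\varepsilon)$ suffices if $\delta\le\frac16$.
\end{theorem}

\begin{theorem}[lower bound]\label{thm:lower}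
Let $\delta,\varepsilon>0$ and $q\ge1$. If an integer $n\ge1$ is admissible for $(\delta,\varepsilon,q)$, then
\[
n>2^{-1/q}\frac{q}{4e\,\varepsilon}-\frac q2 .
\]
\end{theorem}

\begin{theorem}[computability]\label{thm:elem}
For rational $\delta\in(0,\frac13)$, rational $\varepsilon>0$ and $q\ge1$, the number $N_{\min}(\delta,\varepsilon,q)$ is a Kalm\'ar elementary function of $(\delta,\varepsilon,q)$. In particular $W$ is elementary, hence primitive recursive and recursive.
\end{theorem}

Here $\delta$ and $\varepsilon$ are given by numerators and denominators, so that $N_{\min}$ is a function on $\mathbb{N}^5$, set equal to $0$ where the hypotheses fail.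

\begin{corollary}\label{cor:W}
We have $W(0)=1$, $2\le W(1)\le4$, and for $k\ge2$
\[
\frac{k(k+1)}{4e}-\frac{k+1}2<W(k)\le\Bigl\lceil\frac{(k+1)^2}{\sqrt2}\Bigr\rceil .
\]
Thus $W(k)=\Theta(k^2)$.
\end{corollary}

\begin{corollary}\label{cor:order}
If $0<\delta<\frac13$, $0<\varepsilon\le\frac1{20}$ and $q\ge1$, then $\frac1{50}\,q/\varepsilon<N_{\min}(\delta,\varepsilon,q)\le\lceil\sqrt{3/2}\,q/\varepsilon\rceil$. Thus $N_{\min}$ has exact order $q/\varepsilon$, uniformly in $\delta$.
\end{corollary}

The proofs do not use Theorem~\ref{thm:known}, which is contained in Theorem~\ref{thm:upper}. That theorem comes from Poisson summation with a compactly supported kernel (Section~\ref{sec:upper}), and Theorem~\ref{thm:lower} from a comparison of volumes (Section~\ref{sec:lower}). Theorem~\ref{thm:elem} uses Theorem~\ref{thm:upper} twice: to bound the search over $n$, and to reduce the infinitely many lattices to a finite list of subgroups of $\mathbb{Z}^q$ (Section~\ref{sec:decide}).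

\section{Multiples of a short vector, and first examples}\label{sec:examples}

If $h\in H$ is much shorter than $n$, then its multiples $2h,3h,\dots$ are also tested on the left side of \eqref{eq:incl}, and this improves the information on $h\cdot u$. The next lemma is the source of the constant $\frac13$.

\begin{lemma}\label{lem:mult}
Let $0\le\delta<\frac13$, $\theta\in\mathbb{R}$, and let $m\ge1$ be an integer. Then $\|j\theta\|\le\delta$ for all $1\le j\le m$ if and only if $\|\theta\|\le\delta/m$.
\end{lemma}

\begin{proof}
Put $s=\|\theta\|$. Since $\theta\in\pm s+\mathbb{Z}$, we have $\|j\theta\|=\|js\|\le js$, which gives the ``if'' part. Conversely, assume $\|js\|\le\delta$ for $1\le j\le m$. We show $js\le\delta$ by induction on $j$; for $j=1$ this holds because $\|s\|=s$. If $js\le\delta$ and $j+1\le m$, then $0\le(j+1)s\le2\delta<1-\delta$. A number in $[0,1-\delta)$ within $\delta$ of an integer is within $\delta$ of $0$, so $(j+1)s\le\delta$.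
\end{proof}

\begin{example}[the range of $\delta$]\label{ex:third}
For $\delta\ge\frac13$ the lemma fails with $\theta=\frac13$, and so does Theorem~\ref{thm:known}: if $\delta\ge\frac13$ and $\varepsilon\le\frac13$, no $n$ is admissible. Indeed, for $H=\mathbb{Z}^q$ and $u=(\frac13,0,\dots,0)$ we have $\|h\cdot u\|=\|h_1/3\|\le\frac13$ for all $h\in H$, while $\operatorname{dist}_\infty(u,\mathbb{Z}^q)=\frac13$. So the range $\delta<\frac13$ is the widest possible.
\end{example}

It is convenient to measure by a number how far \eqref{eq:incl} is from failing. Fix $\delta\in(0,\frac13)$. For an integer $n\ge1$ and a subgroup $K\subseteq\mathbb{Z}^q$ of any rank put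
\[
U_n(K)=(K\cap nB_1)^{(\delta)},\qquad \eta_n(K)=\max\{\operatorname{dist}_\infty(u,K^+):u\in U_n(K)\},
\]
and call $\eta_n(K)$ the \emph{defect} of $K$. The maximum exists: since $K\subseteq\mathbb{Z}^q$, the closed sets $U_n(K)$ and $K^+$ contain $0$ and are invariant under translation by $\mathbb{Z}^q$, so the continuous function $\operatorname{dist}_\infty(\cdot,K^+)$ is $\mathbb{Z}^q$-periodic and may be maximized over the compact set $U_n(K)\cap[0,1]^q$. Distances to a closed set are attained, so $U_n(K)\subseteq K^++\varepsilon B_\infty^\circ$ if and only if $\eta_n(K)<\varepsilon$. Hence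
\begin{equation}\label{eq:adm}
n\text{ is admissible}\iff\eta_n(H)<\varepsilon\text{ for every integral lattice }H .
\end{equation}

\begin{example}[the lattice $\mathbb{Z}^q$]\label{ex:Zq}
If $u\in U_n(\mathbb{Z}^q)$, testing the multiples $je_i$, $1\le j\le n$, of the unit vectors gives $\|u_i\|\le\delta/n$ by Lemma~\ref{lem:mult}. With \eqref{eq:easy} this yields $U_n(\mathbb{Z}^q)=\mathbb{Z}^q+\frac\delta n[-1,1]^q$ and $\eta_n(\mathbb{Z}^q)=\delta/n$.
\end{example}

\begin{example}[dimension one]\label{ex:dim1}
Let $q=1$ and $H=a\mathbb{Z}$ with an integer $a\ge1$. Then $H^*=a^{-1}\mathbb{Z}$ and $\operatorname{dist}_\infty(u,H^*)=\|au\|/a$. If $a>n$, then $H\cap nB_1=\{0\}$, nothing is tested, $U_n(H)=\mathbb{R}$ and $\eta_n(H)=1/(2a)$; the worst case is $a=n+1$. If $a\le n$, Lemma~\ref{lem:mult} with $m=\lfloor n/a\rfloor$ gives $U_n(H)=\{u:\|au\|\le\delta/m\}$ and $\eta_n(H)=\delta/(am)$. As $\lfloor x\rfloor>x/2$ for $x\ge1$, the integer $am$ exceeds $n/2$, so $am\ge\lfloor n/2\rfloor+1$, with equality for $a=\lfloor n/2\rfloor+1$. By \eqref{eq:adm}, $n$ is admissible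 for $(\delta,\varepsilon,1)$ if and only if
\[
\frac1{2(n+1)}<\varepsilon\qquad\text{and}\qquad\frac{\delta}{\lfloor n/2\rfloor+1}<\varepsilon .
\]
\end{example}

These examples suggest a threshold of order $1/\varepsilon$, whatever the dimension. The extra factor $q$ is produced by the higher-dimensional analogues of $(n+1)\mathbb{Z}$, lattices that avoid $nB_1$ altogether. Example~\ref{ex:dim1} also shows why $N_{\min}$ is computable for $q=1$: the lattices that are invisible in $nB_1$ have defects decreasing in $a$, so finitely many lattices decide the matter.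

\section{A random lattice vector and the upper bound}\label{sec:upper}

Suppose $u$ is far from $H^*$. We must show that some short $h\in H$ has $h\cdot u$ far from $\mathbb{Z}$. We do not construct $h$; we choose it at random, from a distribution on $H$ that is concentrated on short vectors and under which $\cos(2\pi h\cdot u)$ has mean zero.

Poisson summation provides such distributions. Let $\hat\psi(\xi)=\int\psi(x)e^{-2\pi ix\cdot\xi}\,dx$. If $\varphi$ vanishes outside $\varepsilon B_\infty^\circ$ and $u$ is at distance at least $\varepsilon$ from $H^*$, then $\sum_{v\in H^*}\varphi(u-v)=0$, and this sum is a multiple of $\sum_{h\in H}\hat\varphi(h)e^{2\pi ih\cdot u}$. To read the weights $\hat\varphi(h)$ as probabilities we need $\hat\varphi\ge0$, which holds for convolution squares of even functions. To control $\|h\|_1$ we want second moments; multiplication of $\hat\varphi$ by $(2\pi\xi_i)^2$ corresponds to $-\partial_i^2$, so a pointwise inequality $-\partial_i^2\varphi\le\lambda\varphi$ bounds them for all lattices at once. The simplest convolution square, the triangle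 $\max\{1-|x|,0\}$ with transform $(\sin\pi\xi/\pi\xi)^2$, does not work: for $H=\frac12\mathbb{Z}$ the terms $h^2(\sin\pi h/\pi h)^2$ equal $\pi^{-2}$ infinitely often, and the second moment is infinite. We therefore square a function that vanishes at the ends of its support and solves $-g''=\pi^2g$ inside.

\begin{lemma}\label{lem:kernel}
Let $g(x)=\cos\pi x$ for $|x|\le\frac12$ and $g(x)=0$ otherwise, and let $G=g*g$. Then $G$ is even, of class $C^2$, $G\ge0$, $G(0)=\frac12$, $G(x)=0$ for $|x|\ge1$,
\[
-G''\le\pi^2G\quad\text{on }\mathbb{R},\qquad 0\le\hat G(\xi)\le C(1+\xi^2)^{-2},\qquad \widehat{G''}(\xi)=-(2\pi\xi)^2\hat G(\xi).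
\]
\end{lemma}

\begin{proof}
Since $g$ is even, nonnegative and supported in $[-\frac12,\frac12]$, the function $G$ is even, nonnegative and zero for $|x|\ge1$. For $0\le x\le1$,
\[
G(x)=\int_{x-1/2}^{1/2}\frac{\cos\pi x+\cos\pi(2y-x)}2\,dy=\frac12(1-x)\cos\pi x+\frac1{2\pi}\sin\pi x .
\]
For $0<x<1$ differentiation gives
\[
G'(x)=-\frac\pi2(1-x)\sin\pi x,\qquad G''(x)=\frac\pi2\sin\pi x-\frac{\pi^2}2(1-x)\cos\pi x .
\]
At $x=1$ the functions $G,G',G''$ tend to $0$, matching the zero function. At $x=0$ the odd function $G'$ tends to $0$ and the even function $G''$ has a limit. So $G\in C^2(\mathbb{R})$. The formulas give $-G''(x)=\pi^2G(x)-\pi\sin\pi|x|\le\pi^2G(x)$ for $|x|\le1$, and both sides vanish for $|x|\ge1$. Next,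
\[
\hat g(\xi)=\int_{-1/2}^{1/2}\cos\pi x\cos2\pi\xi x\,dx=\frac{\cos\pi\xi}{\pi}\Bigl(\frac1{1+2\xi}+\frac1{1-2\xi}\Bigr)=\frac2\pi\,\frac{\cos\pi\xi}{1-4\xi^2}
\]
for $\xi\ne\pm\frac12$. This function is real, continuous and $O(\xi^{-2})$, and $\hat G=\hat g^{\,2}$. The last formula follows by integrating by parts twice.
\end{proof}

\begin{lemma}[Poisson summation]\label{lem:poisson}
Let $H\subset\mathbb{R}^q$ be a lattice and let $\psi$ be continuous with compact support and $|\hat\psi(\xi)|\le C\prod_j(1+\xi_j^2)^{-1}$. Then $\sum_{h\in H}|\hat\psi(h)|<\infty$, and for all $u\in\mathbb{R}^q$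
\[
\sum_{v\in H^*}\psi(u-v)=\det(H)\sum_{h\in H}\hat\psi(h)e^{2\pi ih\cdot u}.
\]
\end{lemma}

\begin{proof}
Choose $r\in(0,\frac12]$ so small that the cubes $h+rB_\infty^\circ$, $h\in H$, are disjoint. For $y$ in the cube around $h$ we have $1+y_j^2\le1+2h_j^2+2r^2\le2(1+h_j^2)$. Averaging over each cube gives $\sum_h\prod_j(1+h_j^2)^{-1}\le(2r)^{-q}2^q\int\prod_j(1+y_j^2)^{-1}dy<\infty$.

The left side $\Psi(u)$ of the formula is a locally finite sum, so it is continuous, and it is $H^*$-periodic. The characters of the torus $\mathbb{R}^q/H^*$ are $u\mapsto e^{2\pi ih\cdot u}$ with $h\in H^{**}=H$. With a fundamental domain $F$ of $H^*$, whose translates tile $\mathbb{R}^q$, the Fourier coefficients of $\Psi$ are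
\[
\frac1{\det H^*}\int_F\Psi(u)e^{-2\pi ih\cdot u}\,du=\det(H)\int_{\mathbb{R}^q}\psi(x)e^{-2\pi ih\cdot x}\,dx=\det(H)\,\hat\psi(h).
\]
A continuous function on a torus with absolutely summable Fourier coefficients is the sum of its Fourier series.
\end{proof}

\begin{proposition}\label{prop:random}
Let $H\subset\mathbb{R}^q$ be a lattice and $\varepsilon>0$. There is a probability distribution on $H$, with expectation $\mathbb{E}$, such that
\begin{enumerate}
\item[(a)] $\mathbb{E}\,\|h\|_1^2\le q^2/(4\varepsilon^2)$;
\item[(b)] $\mathbb{E}\,\bigl(1-\cos(2\pi h\cdot u)\bigr)=1$ for every $u$ with $\operatorname{dist}_\infty(u,H^*)\ge\varepsilon$.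
\end{enumerate}
\end{proposition}

\begin{proof}
Put $\varphi(x)=\prod_jG(x_j/\varepsilon)$. By Lemma~\ref{lem:kernel}, $\varphi\ge0$, $\varphi(0)>0$, $\varphi(x)=0$ if $\|x\|_\infty\ge\varepsilon$, and $\hat\varphi(\xi)=\varepsilon^q\prod_j\hat G(\varepsilon\xi_j)\ge0$. Moreover
\[
-\partial_i^2\varphi(x)=-\varepsilon^{-2}G''(x_i/\varepsilon)\prod_{j\ne i}G(x_j/\varepsilon)\le\frac{\pi^2}{\varepsilon^2}\varphi(x),
\]
because the factors with $j\ne i$ are nonnegative. Both $\varphi$ and $\partial_i^2\varphi$, whose transform is $-(2\pi\xi_i)^2\hat\varphi(\xi)$, satisfy the hypothesis of Lemma~\ref{lem:poisson}. Applied to $\varphi$ at $u=0$, the lemma gives $Z:=\sum_h\hat\varphi(h)=\det(H)^{-1}\sum_v\varphi(v)>0$. Give $h\in H$ the probability $\hat\varphi(h)/Z$.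

(a) Lemma~\ref{lem:poisson} for $\partial_i^2\varphi$ at $u=0$ gives
\[
\det(H)\sum_h(2\pi h_i)^2\hat\varphi(h)=-\sum_v\partial_i^2\varphi(v)\le\frac{\pi^2}{\varepsilon^2}\sum_v\varphi(v)=\frac{\pi^2}{\varepsilon^2}\det(H)\,Z ,
\]
that is, $\mathbb{E}\,h_i^2\le1/(4\varepsilon^2)$. By the Cauchy--Schwarz inequality $\|h\|_1^2\le q\sum_ih_i^2$, and (a) follows.

(b) All terms $\varphi(u-v)$, $v\in H^*$, vanish, so $\sum_h\hat\varphi(h)e^{2\pi ih\cdot u}=0$. The real part says $\mathbb{E}\cos(2\pi h\cdot u)=0$.
\end{proof}

The case $\delta=0$ of Theorem~\ref{thm:upper} shows how the proposition is used. Let $h\cdot u\in\mathbb{Z}$ for all $h\in H\cap nB_1$, and suppose $\operatorname{dist}_\infty(u,H^*)\ge\varepsilon$. Then $1-\cos(2\pi h\cdot u)$ vanishes for $\|h\|_1\le n$ and is at most $2$ otherwise, so (b), Chebyshev's inequality and (a) give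
\[
1\le2\,\mathbb{P}(\|h\|_1>n)\le\frac{2}{n^2}\cdot\frac{q^2}{4\varepsilon^2},\qquad\text{that is,}\qquad n\le\frac{q}{\sqrt2\,\varepsilon}.
\]
For $\delta>0$ the same splitting gives $1\le(1-\cos2\pi\delta)+q^2/(2\varepsilon^2n^2)$, which bounds $n$ only when $\cos2\pi\delta>0$, that is, for $\delta<\frac14$. The loss occurs on the vectors much shorter than $n$, which carry most of the probability and for which Lemma~\ref{lem:mult} gives far more than $\|h\cdot u\|\le\delta$. The next lemma records the gain in the form that matches (a).

\begin{lemma}\label{lem:pointwise}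
Let $0\le\delta<\frac13$, $n>0$ and $u\in(H\cap nB_1)^{(\delta)}$. Then $1-\cos(2\pi h\cdot u)\le\kappa(\delta)\|h\|_1^2/n^2$ for all $h\in H$.
\end{lemma}

\begin{proof}
Let $t=\|h\|_1$. For $t=0$ both sides vanish. For $t>n$ the left side is at most $2\le\kappa(\delta)t^2/n^2$. Let $0<t\le n$ and $m=\lfloor n/t\rfloor\ge1$. The vectors $jh$, $1\le j\le m$, lie in $H\cap nB_1$, so $\|h\cdot u\|\le\delta/m$ by Lemma~\ref{lem:mult}. As $1-\cos2\pi s$ increases on $[0,\frac12]$, the left side is at most $1-\cos(2\pi\delta/m)$. Since $t/n>1/(m+1)$, it suffices to show $(m+1)^2\bigl(1-\cos(2\pi\delta/m)\bigr)\le\kappa(\delta)$. For $m=1$ the left side is the second term in the definition of $\kappa$. For $m\ge2$, the inequality $1-\cos x\le x^2/2$ bounds it by $2\pi^2\delta^2(m+1)^2/m^2\le\frac92\pi^2\delta^2$, the third term.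
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
If \eqref{eq:incl} fails, some $u\in(H\cap nB_1)^{(\delta)}$ has $\operatorname{dist}_\infty(u,H^*)\ge\varepsilon$. Proposition~\ref{prop:random} and Lemma~\ref{lem:pointwise} give
\[
1=\mathbb{E}\bigl(1-\cos(2\pi h\cdot u)\bigr)\le\frac{\kappa(\delta)}{n^2}\,\mathbb{E}\,\|h\|_1^2\le\frac{\kappa(\delta)\,q^2}{4\varepsilon^2n^2},
\]
so $n\le\frac{\sqrt{\kappa(\delta)}}2\cdot\frac q\varepsilon$. This proves the main assertion. For $\delta<\frac13$ we have $\cos2\pi\delta>-\frac12$, hence $4(1-\cos2\pi\delta)<6$, and $\frac92\pi^2\delta^2<\frac{\pi^2}2<6$; so $\kappa(\delta)<6$ and $\sqrt{\kappa(\delta)}/2<\sqrt{3/2}$. For $\delta\le\frac16$ we have $\cos2\pi\delta\ge\frac12$, hence $4(1-\cos2\pi\delta)\le2$, and $\frac92\pi^2\delta^2\le\frac{\pi^2}8<2$; so $\kappa(\delta)=2$.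
\end{proof}

\begin{remark}
Let $\lambda_1(H)=\min\{\|h\|_1:0\ne h\in H\}$. For every lattice,
\[
\lambda_1(H)\cdot\max_{u}\operatorname{dist}_\infty(u,H^*)\le q/\sqrt2 .
\]
Indeed, if $\varepsilon>q/(\sqrt2\lambda_1)$, pick $n$ with $q/(\sqrt2\,\varepsilon)<n<\lambda_1$; then $(H\cap nB_1)^+=\{0\}^+=\mathbb{R}^q$, and Theorem~\ref{thm:upper} with $\delta=0$ puts every $u$ within $\varepsilon$ of $H^*$.
\end{remark}

\section{Lattices that avoid the ball and the lower bound}\label{sec:lower}

If $H\cap nB_1=\{0\}$, the left side of \eqref{eq:incl} is $\mathbb{R}^q$ for every $\delta$, and \eqref{eq:incl} says that the cubes of side $2\varepsilon$ centered at $H^*$ cover space. This requires $(2\varepsilon)^q>\det H^*$. On the other hand, a sublattice of $\mathbb{Z}^q$ of index $p$ contains a fraction $1/p$ of the integer points, so one expects some such lattice to avoid $nB_1$ once $p$ exceeds the volume $(2n)^q/q!$. A counterexample should therefore exist when $(2n)^q/q!<(2\varepsilon)^{-q}$, roughly when $n<q/(4e\varepsilon)$. The factor $q$ comes from the $q!$ in the volume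 of the $\ell^1$-ball. We make both halves of this argument precise.

\begin{lemma}\label{lem:cover}
Let $L\subset\mathbb{R}^q$ be a lattice and $C$ a nonempty bounded open set with $\operatorname{vol}C\le\det L$. Then $L+C\ne\mathbb{R}^q$.
\end{lemma}

\begin{proof}
Suppose $L+C=\mathbb{R}^q$, and let $\nu(x)\ge1$ be the number of translates $C+v$, $v\in L$, containing $x$. The function $\nu$ is $L$-periodic, and its integral over a fundamental domain $F$ is $\operatorname{vol}C\le\operatorname{vol}F$; hence $\nu=1$ almost everywhere. Two distinct translates that meet do so in a nonempty open set, on which $\nu\ge2$; so the translates are disjoint. Then the connected space $\mathbb{R}^q$ is a disjoint union of infinitely many nonempty open sets, which is impossible.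
\end{proof}

Openness matters when the volumes are equal: the closed cubes $v+[-\frac12,\frac12]^q$, $v\in\mathbb{Z}^q$, do cover.

\begin{lemma}\label{lem:avoid}
Let $n\ge1$ be an integer, $M=\#(\mathbb{Z}^q\cap nB_1)$, and let $p>M$ be a prime. Then some sublattice $H\subseteq\mathbb{Z}^q$ of index $p$ has $H\cap nB_1=\{0\}$.
\end{lemma}

\begin{proof}
For $a\in\mathbb{F}_p^q\setminus\{0\}$ let $H_a=\{x\in\mathbb{Z}^q:a\cdot x\equiv0\bmod p\}$, the kernel of a homomorphism onto $\mathbb{F}_p$, hence of index $p$. A nonzero $x\in\mathbb{Z}^q\cap nB_1$ has $|x_i|\le n<M<p$, so it is nonzero modulo $p$, and it lies in $H_a$ for exactly $p^{q-1}-1$ values of $a$. Primality is used here: the $a$ with $a\cdot x=0$ form a hyperplane over the field $\mathbb{F}_p$. The $M-1$ nonzero points thus exclude at most $(M-1)(p^{q-1}-1)\le p^q-p$ of the $p^q-1$ values of $a$, and any remaining $a$ serves.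
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Let $n\ge1$ be an integer with $n\le2^{-1/q}\frac q{4e\varepsilon}-\frac q2$; we show that $n$ is not admissible. Put $X=(2\varepsilon)^{-q}$. The hypothesis reads $e(2n+q)/q\le2^{-1/q}/(2\varepsilon)$, that is, $(e(2n+q)/q)^q\le X/2$. The left side exceeds $1$, so $X>2$. The unit cubes centered at the $M$ points of $\mathbb{Z}^q\cap nB_1$ have disjoint interiors and lie in $(n+\frac q2)B_1$, whose volume is $(2n+q)^q/q!$. With $q!>(q/e)^q$, which follows from $e^q>q^q/q!$, we get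
\[
M\le\frac{(2n+q)^q}{q!}<\Bigl(\frac{e(2n+q)}q\Bigr)^q\le\frac X2 .
\]
By Bertrand's postulate, for $m=\lfloor X/2\rfloor\ge1$ there is a prime $p$ with $m<p\le2m$, so $X/2<p\le X$. The factor $2^{-1/q}$ in the theorem pays for this step. Since $p>M$, Lemma~\ref{lem:avoid} gives $H$ of index $p$ with $(H\cap nB_1)^{(\delta)}=\mathbb{R}^q$. The cube $\varepsilon B_\infty^\circ$ has volume $1/X\le1/p=\det H^*$, so $H^*+\varepsilon B_\infty^\circ\ne\mathbb{R}^q$ by Lemma~\ref{lem:cover}, and \eqref{eq:incl} fails.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:W}]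
Here $q=k+1$, $\varepsilon=1/q$ and $q/\varepsilon=(k+1)^2$. For $k\ge2$ we have $\delta=\frac1{k+4}\le\frac16$, so every integer $n>(k+1)^2/\sqrt2$ is admissible by Theorem~\ref{thm:upper}; as $(k+1)^2/\sqrt2$ is irrational, its ceiling is such an integer. Theorem~\ref{thm:lower} gives $W(k)>2^{-1/q}\frac{q^2}{4e}-\frac q2$, and $2^{-1/q}\ge1-\frac1q$ because $(1-\frac1q)^q\le\frac1e\le\frac12$; finally $(1-\frac1q)q^2=k(k+1)$.

For $k=0$ we have $q=\varepsilon=1$, and every real number is within $\frac12<1$ of $\mathbb{Z}\subseteq H^*$; so $W(0)=1$.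

For $k=1$ we have $q=2$, $\varepsilon=\frac12$, $\delta=\frac15$. From $\cos\frac{2\pi}5=\frac{\sqrt5-1}4$ and $\frac92\pi^2/25<2$ we get $\kappa(\frac15)=5-\sqrt5<4$, so $\frac{\sqrt\kappa}2\cdot\frac q\varepsilon=2\sqrt\kappa<4$ and $W(1)\le4$. Let $H$ be generated by $(1,1)$ and $(0,2)$; it consists of the integer points with even coordinate sum, so $H\cap B_1=\{0\}$ and $(H\cap B_1)^{(\delta)}=\mathbb{R}^2$. Its dual is $H^*=\mathbb{Z}^2\cup\bigl(\mathbb{Z}^2+(\frac12,\frac12)\bigr)$. The point $(\frac12,0)$ differs by at least $\frac12$ from $\mathbb{Z}^2$ in the first coordinate and from $\mathbb{Z}^2+(\frac12,\frac12)$ in the second, so it is not in $H^*+\frac12B_\infty^\circ$. Thus $n=1$ is not admissible and $W(1)\ge2$.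
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:order}]
The upper bound is Theorem~\ref{thm:upper}. If $\varepsilon\le\frac1{20}$, then $\frac q2\le\frac q{40\varepsilon}$; also $2^{-1/q}\ge\frac12$. Theorem~\ref{thm:lower} gives $N_{\min}>\frac q\varepsilon\bigl(\frac1{8e}-\frac1{40}\bigr)$, and $\frac1{8e}>\frac1{22}>\frac1{40}+\frac1{50}$.
\end{proof}

\section{Deciding admissibility}\label{sec:decide}

Throughout this section $\delta\in(0,\frac13)$ and $\varepsilon>0$ are rational, and $b,d\ge1$ are integers with $b\delta,d\varepsilon\in\mathbb{Z}$. For $W(k)$ one takes $b=k+4$ and $d=q=k+1$.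

\subsection{An example in the plane}

For $q\ge2$ infinitely many lattices can share the same nonzero vectors in $nB_1$. They have the same set $U_n$ but different duals.

\begin{example}\label{ex:plane}
Let $q=2$, $n\ge2$, $K=\mathbb{Z}(1,1)$, and $H_j=K+\mathbb{Z}(0,j)$ for integers $j>n$. A vector $(x,x+yj)\in H_j$ has $\ell^1$-norm at least $|y|j$, so $H_j\cap nB_1=K\cap nB_1$. With $m=\lfloor n/2\rfloor$ and $s=\delta/(2m)$, Lemma~\ref{lem:mult} gives $U_n(H_j)=U_n(K)=\{u:\|u_1+u_2\|\le2s\}$. The set $K^+$ is the union of the lines $w_1+w_2=c$, $c\in\mathbb{Z}$. Since $|x_1+x_2|\le2\|x\|_\infty$ with equality for $x_1=x_2$, we have $\operatorname{dist}_\infty(u,K^+)=\|u_1+u_2\|/2$, and $\eta_n(K)=s$.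

The dual $H_j^*$ consists of the points of these lines with $w_2\in j^{-1}\mathbb{Z}$. Write a point of $U_n$ near the line $c=0$ as $u=(\sigma-t,\sigma+t)$ with $|\sigma|\le s$. Its distance to $(-t',t')$ is $|\sigma|+|t-t'|$, so its distance to the points of $H_j^*$ on this line is at most $s+\frac1{2j}$, with equality for $\sigma=s$, $t=\frac1{2j}$. The other lines are at distance at least $\frac12-s$, which exceeds $s+\frac1{2j}$ because $2s<\frac13$ and $j\ge3$. Hence
\[
\eta_n(H_j)=\eta_n(K)+\frac1{2j}.
\]
If some $H_j$ has defect less than $\varepsilon$, so has $K$. Conversely, if $\eta_n(K)<\varepsilon$, then $2mbd(\varepsilon-s)$ is a positive integer, so $\varepsilon-\eta_n(K)\ge1/(nbd)$, and $\eta_n(H_j)<\varepsilon$ for all $j>nbd/2$. So the infinite family $(H_j)$ is decided by testing the subgroup $K$ of rank one and the finitely many $H_j$ with $j\le nbd/2$.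
\end{example}

In this family the defects happen to decrease in $j$, but we have no such ordering among all lattices with given short vectors. What generalizes is the last argument, which has three ingredients: the defect of a lattice $H$ is close to that of a subgroup $K$ containing all vectors of $H$ up to a large radius (Lemma~\ref{lem:compare}); the defect of a subgroup with a short basis is a rational number with bounded denominator, so that $\eta_n(K)<\varepsilon$ holds with a margin (Lemma~\ref{lem:margin}); and every $H$ has a subgroup $K$ whose basis is short relative to that radius (Proposition~\ref{prop:finite}).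

\subsection{Comparing a lattice with a subgroup}

\begin{lemma}\label{lem:compare}
Let $K\subseteq H\subseteq\mathbb{Z}^q$ be subgroups with $K\cap nB_1=H\cap nB_1$.
\begin{enumerate}
\item[(a)] $\eta_n(K)\le\eta_n(H)$.
\item[(b)] If $H$ has rank $q$ and $H\cap RB_1\subseteq K$ for some $R>0$, then $\eta_n(H)<\eta_n(K)+q/R$.
\end{enumerate}
\end{lemma}

\begin{proof}
We have $U_n(K)=U_n(H)$. Part (a) holds because $H^+\subseteq K^+$. For (b), let $u\in U_n(H)$ have $\operatorname{dist}_\infty(u,H^*)=\eta_n(H)$, and choose $w\in K^+$ with $\|u-w\|_\infty\le\eta_n(K)$. Since $H\cap RB_1\subseteq K$, we have $w\in(H\cap RB_1)^{(0)}$. Apply Theorem~\ref{thm:upper} with $0$, $q/R$, $R$ in place of $\delta$, $\varepsilon$, $n$; its hypothesis reads $R>R/\sqrt2$. We obtain $v\in H^*$ with $\|w-v\|_\infty<q/R$, hence $\eta_n(H)\le\|u-v\|_\infty<\eta_n(K)+q/R$.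
\end{proof}

Testing subgroups of lower rank is legitimate only if they cannot reject an admissible $n$. This follows from (a) and the next lemma.

\begin{lemma}\label{lem:extend}
For every subgroup $K\subseteq\mathbb{Z}^q$ and every $n\ge1$ there is an integral lattice $H\supseteq K$ with $H\cap nB_1=K\cap nB_1$.
\end{lemma}

\begin{proof}
By the structure theorem for subgroups of $\mathbb{Z}^q$ there are a basis $f_1,\dots,f_q$ of $\mathbb{Z}^q$ and integers $m_1,\dots,m_r\ge1$ such that $m_1f_1,\dots,m_rf_r$ is a basis of $K$. Let $j$ be an integer larger than the absolute values of all coordinates, in the basis $(f_i)$, of the finitely many points of $\mathbb{Z}^q\cap nB_1$, and let $H=K\oplus\bigoplus_{i>r}j\mathbb{Z}f_i$. For $x\in H\cap nB_1$ the coordinates with $i>r$ are multiples of $j$ of absolute value less than $j$, hence zero, and $x\in K$.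
\end{proof}

For an integer $R\ge1$ let $\mathcal{L}_R$ be the set of subgroups of $\mathbb{Z}^q$ that have a $\mathbb{Z}$-basis, possibly empty, consisting of vectors in $qRB_1$. This set is finite, and $\mathcal{L}_R\subseteq\mathcal{L}_{R'}$ for $R\le R'$. The factor $q$ is there because linearly independent short vectors of $H$ need not generate all points of $H$ in their span.

\begin{lemma}\label{lem:basis}
Let $H\subseteq\mathbb{Z}^q$ be a subgroup and $V=\operatorname{span}_{\mathbb{R}}(H\cap RB_1)$. Then $H\cap V\in\mathcal{L}_R$.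
\end{lemma}

\begin{proof}
Let $x_1,\dots,x_r\in H\cap RB_1$ be a basis of $V$, and put $K_j=H\cap\operatorname{span}(x_1,\dots,x_j)$, so that $K_0=\{0\}$ and $K_r=H\cap V$. The rank of a subgroup of $\mathbb{Z}^q$ is the dimension of its span, so $K_j$ has rank $j$. The $x_j$-coordinate maps $K_j$ to $\mathbb{R}$ with kernel $K_{j-1}$; its image is a finitely generated torsion-free group of rank one, hence infinite cyclic, and it contains $1$. So the image is generated by $1/m_j$ for an integer $m_j\ge1$. Choose $a_j\in K_j$ with $x_j$-coordinate $1/m_j$. Subtracting integer multiples of $x_1,\dots,x_{j-1}\in K_{j-1}$, we may assume that the other coordinates of $a_j$ lie in $[0,1)$. Then $\|a_j\|_1\le jR\le qR$, and $K_j=K_{j-1}\oplus\mathbb{Z}a_j$, so $a_1,\dots,a_r$ is a basis of $K_r$.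
\end{proof}

\subsection{The defect as a finite maximum}

The defect is the maximum of a piecewise affine function over a finite union of polytopes, all with rational data, so it is attained at a rational point. We need the denominators. Let $R\ge n\ge1$ be integers, $\rho=qR$, and let $K\in\mathcal{L}_R$ have rank $r\ge1$. Let $A$ be the integral $r\times q$ matrix whose rows $a_1,\dots,a_r$ form a basis of $K$ with $\|a_j\|_1\le\rho$. Then $K^+=\{w:Aw\in\mathbb{Z}^r\}$ is the union of the affine subspaces $L_c=\{w:Aw=c\}$, $c\in\mathbb{Z}^r$, which are nonempty as $A$ has rank $r$.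

We use two standard facts. \emph{Duality of norms}: for a subspace $V\subseteq\mathbb{R}^q$ and $z\in\mathbb{R}^q$,
\[
\operatorname{dist}_\infty(z,V)=\max\{\xi\cdot z:\ \xi\in V^\perp,\ \|\xi\|_1\le1\}.
\]
Indeed $\xi\cdot z=\xi\cdot(z-v)\le\|z-v\|_\infty$ for $v\in V$, and the Hahn--Banach theorem for the quotient norm on $\mathbb{R}^q/V$ provides a $\xi$ with equality. \emph{Polytopes}: a linear function on a nonempty bounded set defined by finitely many weak linear inequalities in $\mathbb{R}^r$ attains its maximum at a vertex, and the vertices are the points of the set at which $r$ linearly independent inequalities hold with equality.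

\emph{The distance to $L_c$.} Take $V=\ker A$, whose orthogonal complement is $\{A^T\lambda:\lambda\in\mathbb{R}^r\}$, and $z=u-w_0$ with $w_0\in L_c$. Then $(A^T\lambda)\cdot z=\lambda\cdot(Au-c)$. Since $\|\xi\|_1=\max\{\sigma\cdot\xi:\sigma\in\{\pm1\}^q\}$, the parameter $\lambda$ ranges over
\[
\Lambda=\{\lambda\in\mathbb{R}^r:\|A^T\lambda\|_1\le1\}=\{\lambda:(A\sigma)\cdot\lambda\le1\ \text{ for all }\sigma\in\{\pm1\}^q\},
\]
which is bounded because $A^T$ is injective. With $\mathcal{E}$ the set of vertices of $\Lambda$,
\[
\operatorname{dist}_\infty(u,L_c)=\max_{\lambda\in\mathcal{E}}\ell_{\lambda,c}(u),\qquad\ell_{\lambda,c}(u)=\lambda\cdot(Au-c).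
\]
Each $\lambda\in\mathcal{E}$ solves $r$ independent equations $(A\sigma)\cdot\lambda=1$ whose coefficients $a_j\cdot\sigma$ are integers of absolute value at most $\rho$. By Cramer's rule, with $\Delta_\lambda$ the absolute value of the determinant,
\begin{equation}\label{eq:cramer}
\Delta_\lambda\lambda\in\mathbb{Z}^r,\qquad1\le\Delta_\lambda\le r!\,\rho^r\le(q\rho)^q=(q^2R)^q .
\end{equation}

\emph{The distance to $K^+$.} Let $u\in[0,1]^q$ and let $w\in K^+$ be a nearest point. Since $\mathbb{Z}^q\subseteq K^+$, we have $\|u-w\|_\infty\le\frac12$, so $\|w\|_\infty\le\frac32$ and $|a_j\cdot w|\le\frac32\rho$. Thus only $c$ in $\mathcal{C}=\{c\in\mathbb{Z}^r:\|c\|_\infty\le2\rho\}$ matter: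
\begin{equation}\label{eq:minmax}
f(u):=\operatorname{dist}_\infty(u,K^+)=\min_{c\in\mathcal{C}}\max_{\lambda\in\mathcal{E}}\ell_{\lambda,c}(u)\qquad(u\in[0,1]^q).
\end{equation}

\emph{An arrangement of hyperplanes.} We cut the cube along every hyperplane across which $f$ may change its affine formula or $U_n(K)$ may end:
\begin{enumerate}
\item[(i)] $u_i=0$ and $u_i=1$, for $1\le i\le q$;
\item[(ii)] $h\cdot u=m+\delta$ and $h\cdot u=m-\delta$, for $0\ne h\in K\cap nB_1$ and $m\in\mathbb{Z}$, $|m|\le n$;
\item[(iii)] $\ell_{\lambda,c}(u)=\ell_{\lambda',c'}(u)$, for $\lambda\ne\lambda'$ in $\mathcal{E}$ and $c,c'\in\mathcal{C}$.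
\end{enumerate}
The equations (iii) define hyperplanes because $A^T(\lambda-\lambda')\ne0$. A \emph{vertex of the arrangement} is the unique solution of $q$ independent equations from the list.

\begin{lemma}\label{lem:margin}
Let $R\ge n\ge1$ be integers and $K\in\mathcal{L}_R$. Then $\eta_n(\{0\})=0$, and for $K\ne\{0\}$
\begin{equation}\label{eq:vertex}
\eta_n(K)=\max\{f(u):\ u\in U_n(K)\cap[0,1]^q\text{ is a vertex of the arrangement}\}.
\end{equation}
In particular $\eta_n(K)$ is rational. If $\eta_n(K)<\varepsilon$, then
\[
\varepsilon-\eta_n(K)\ge\frac1{D_R},\qquad D_R=d\,(2bq)^q(q^2R)^{2q^2+q}.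
\]
\end{lemma}

\begin{proof}
If $K=\{0\}$, then $K^+=\mathbb{R}^q$, $\eta_n(K)=0$, and $\varepsilon\ge1/d\ge1/D_R$. Let $K\ne\{0\}$.

Let $u^*\in U_n(K)\cap[0,1]^q$ satisfy $f(u^*)=\eta_n(K)$. Write each equation (i)--(iii) as $\alpha(u)=0$ with $\alpha$ affine, and let $F$ be the set of $u$ at which every $\alpha$ has the same sign ($+$, $0$ or $-$) as at $u^*$. By (i), $F\subseteq[0,1]^q$. For $0\ne h\in K\cap nB_1$ there is an integer $m$ with $m-\delta\le h\cdot u^*\le m+\delta$, and $|m|\le n$ because $|h\cdot u^*|\le n$ and $\delta<1$; by (ii) the same inequalities hold on $F$, so $F\subseteq U_n(K)$. Every difference $\ell_{\lambda,c}-\ell_{\lambda',c'}$ has constant sign on $F$: by (iii) if $\lambda\ne\lambda'$, and because it is constant if $\lambda=\lambda'$. So the numbers $\ell_{\lambda,c}(u)$ are ordered in the same way at all $u\in F$, and the min--max in \eqref{eq:minmax} selects one fixed $\ell=\ell_{\lambda,c}$ on $F$.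

Let $\overline F$ be defined by the same conditions with strict inequalities replaced by weak ones. It is the closure of $F$, since for $x\in\overline F$ the segment from $u^*$ to $x$ lies in $F$ except possibly for $x$. Hence $\overline F$ is a polytope contained in the closed set $U_n(K)\cap[0,1]^q$, and $f=\ell$ on $\overline F$ by continuity. The function $\ell$ attains its maximum over $\overline F$ at a vertex $u_0$ of $\overline F$, which is a vertex of the arrangement, and $f(u_0)\ge f(u^*)=\eta_n(K)$. This proves \eqref{eq:vertex}.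

Now bound the denominator of $u_0$. Multiply the equations (ii) by $b$ and the equations (iii) by $\Delta_\lambda\Delta_{\lambda'}$. All coefficients and right sides become integers, by $b\delta\in\mathbb{Z}$ and \eqref{eq:cramer}. The coefficients are bounded in absolute value by $1$ in (i), by $bn$ in (ii), and in (iii) by $\Delta_\lambda\Delta_{\lambda'}\|A^T\lambda-A^T\lambda'\|_1\le2(q^2R)^{2q}$, because $\lambda,\lambda'\in\Lambda$. Since $n\le R$, all are at most $\Gamma=2b(q^2R)^{2q}$. By Cramer's rule $\Delta_0u_0\in\mathbb{Z}^q$ for an integer $\Delta_0$ with $1\le\Delta_0\le q!\,\Gamma^q\le(q\Gamma)^q$. As $\eta_n(K)=\lambda\cdot(Au_0-c)$, the number $d\Delta_\lambda\Delta_0(\varepsilon-\eta_n(K))$ is an integer. If it is positive, it is at least $1$, and $d\Delta_\lambda\Delta_0\le d(q^2R)^q(q\Gamma)^q=D_R$.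
\end{proof}

The margin is where the rationality of $\delta$ and $\varepsilon$ is used. Without a bound on denominators, $\varepsilon-\delta/(2m)$ in Example~\ref{ex:plane} can be an arbitrarily small positive number.

\subsection{Reduction to finitely many subgroups}

Given $H$, it is natural to take $K=H\cap\operatorname{span}(H\cap RB_1)\in\mathcal{L}_R$. Its margin is $1/D_R$, and Lemma~\ref{lem:compare}(b) beats this margin only if $K$ contains all vectors of $H$ up to the much larger radius $qD_R$. For a fixed $R$ this may fail, since $H$ may have a vector in a new direction between the two radii. Then we restart from the larger radius. Each restart raises the dimension of the span, so there are at most $q$ of them.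

\begin{proposition}\label{prop:finite}
Let $n\ge1$, $R_0=n$ and $R_{i+1}=qD_{R_i}$. For every integer $R\ge R_q$, the number $n$ is admissible if and only if $\eta_n(K)<\varepsilon$ for all $K\in\mathcal{L}_R$. Moreover $R_q\le R^*:=(2bdq^2n)^{(6q^2)^q}$.
\end{proposition}

\begin{proof}
Let $n$ be admissible and let $K\subseteq\mathbb{Z}^q$ be any subgroup. With $H$ as in Lemma~\ref{lem:extend}, Lemma~\ref{lem:compare}(a) and \eqref{eq:adm} give $\eta_n(K)\le\eta_n(H)<\varepsilon$.

Conversely, assume $\eta_n(K)<\varepsilon$ on $\mathcal{L}_R$, and let $H$ be an integral lattice. Put $V_i=\operatorname{span}(H\cap R_iB_1)$ for $0\le i\le q+1$. Since $D_{R_i}\ge R_i$, the radii are nondecreasing and $V_0\subseteq\dots\subseteq V_{q+1}$. These are $q+2$ spaces with dimensions in $\{0,\dots,q\}$, so $V_i=V_{i+1}$ for some $i\le q$. Let $K=H\cap V_i$. By Lemma~\ref{lem:basis}, $K\in\mathcal{L}_{R_i}\subseteq\mathcal{L}_R$, so $\eta_n(K)<\varepsilon$, and Lemma~\ref{lem:margin} improves this to $\eta_n(K)\le\varepsilon-1/D_{R_i}$. We have $H\cap R_{i+1}B_1\subseteq H\cap V_{i+1}=K$,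 and in particular $K\cap nB_1=H\cap nB_1$. Lemma~\ref{lem:compare}(b) with radius $R_{i+1}$ gives
\[
\eta_n(H)<\eta_n(K)+\frac q{R_{i+1}}=\eta_n(K)+\frac1{D_{R_i}}\le\varepsilon .
\]
By \eqref{eq:adm}, $n$ is admissible.

For the bound let $T_i=2bdq^2R_i$. Each of $qd$, $2bq$, $q^2R_i$, $2bdq^2$ is at most $T_i$. Hence $R_{i+1}=qd\,(2bq)^q(q^2R_i)^{2q^2+q}\le T_i^{2q^2+2q+1}\le T_i^{5q^2}$ and $T_{i+1}\le T_i^{5q^2+1}\le T_i^{6q^2}$. By induction $R_q\le T_q\le T_0^{(6q^2)^q}=R^*$.
\end{proof}

The closed form $R^*$ matters for the elementary bound. The radius $R_q$ is defined by an iteration of length $q$, but for fixed $q$ each step is polynomial in $R_i$, so $q$ steps cost two exponentiations and not a tower of height $q$.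

\subsection{Proof of Theorem~\ref{thm:elem}}

We use three facts on elementary functions. The functions $x^y=\prod_{1\le j\le y}x$ and $\lfloor x/y\rfloor$ are elementary. If a predicate $P$ has elementary characteristic function $\chi_P$ and holds for some $n\le z$, then the least such $n$ equals $\sum_{n\le z}\prod_{j\le n}(1-\chi_P(j))$, the number of initial failures; so bounded minimization with an elementary bound preserves the class. Finally, the elementary functions are exactly the functions computable in time bounded by an elementary function; see for example \cite{rose}.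

Let $\delta=s/b$ and $\varepsilon=t/d$, and put $\rho=qR^*$. By Proposition~\ref{prop:finite} with $R=R^*$ and Lemma~\ref{lem:margin}, the following procedure decides whether $n$ is admissible.
\begin{enumerate}
\item Run through all tuples $(a_1,\dots,a_r)$, $1\le r\le q$, of vectors in $\mathbb{Z}^q\cap\rho B_1$, and keep those whose matrix $A$ has a nonzero $r\times r$ minor. They are bases of exactly the nonzero members $K$ of $\mathcal{L}_{R^*}$; the subgroup $\{0\}$ has defect $0<\varepsilon$ and needs no test. There are at most $q(2\rho+1)^{q^2}$ tuples.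
\item Determine $K\cap nB_1$. For each of the at most $(2n+1)^q$ points $h\in\mathbb{Z}^q\cap nB_1$, the system $A^Tx=h$ has at most one solution; find the candidate by Cramer's rule from a nonzero minor, and check that it is integral and satisfies all $q$ equations.
\item Determine $\mathcal{E}$: solve the at most $2^{q^2}$ systems of $r$ independent equations $(A\sigma)\cdot\lambda=1$, and keep the solutions that satisfy the $2^q$ inequalities defining $\Lambda$.
\item List the hyperplanes (i)--(iii); their number is at most
\[
Y=2q+2(2n+1)^{q+1}+\bigl(2^{q^2}(4\rho+1)^q\bigr)^2 .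
\]
Solve the at most $Y^q$ systems of $q$ independent equations among them. Keep the solutions $u$ that lie in $[0,1]^q$ and satisfy $\|h\cdot u\|\le\delta$ for $h\in K\cap nB_1$, and evaluate $f(u)$ by \eqref{eq:minmax}.
\item Accept $n$ if all values $f(u)$ found, for all tuples, are less than $\varepsilon$.
\end{enumerate}
It remains to bound the integers that occur. The entries of $A$ and $A\sigma$ are at most $\rho$ in absolute value. The entries of $\Delta_\lambda\lambda$ are determinants bounded, like $\Delta_\lambda$, by $(q\rho)^q$. In the integral form of (i)--(iii) the coefficients are at most $2b(q\rho)^{2q}$, and the right sides are at most $1$, $b(n+1)$ and $2\cdot(q\rho)^q\cdot q(q\rho)^q\cdot2\rho=4(q\rho)^{2q+1}$ respectively. A determinant of size at most $q$ with integer entries bounded by $\beta$ is at most $(q\beta)^q$ and is computed by expanding into at most $q!$ products. So the number of arithmetic operations and the numerators and denominators of all operands are bounded by fixed expressions in $s,b,t,d,q,n$ built from addition, multiplication and exponentiation.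 The running time on a Turing machine is polynomial in these bounds, hence elementary, and admissibility is an elementary predicate of $(n,s,b,t,d,q)$.

By Theorem~\ref{thm:upper}, the integer $\lceil2q/\varepsilon\rceil=\lceil2qd/t\rceil\ge\sqrt{3/2}\,q/\varepsilon$ is admissible; this is the step that needs $\delta<\frac13$, without which, by Example~\ref{ex:third}, there may be nothing to find. Therefore
\[
N_{\min}(\delta,\varepsilon,q)=\min\{n:\ 1\le n\le\lceil2q/\varepsilon\rceil,\ n\text{ admissible for }(\delta,\varepsilon,q)\}
\]
is a bounded minimization of an elementary predicate with an elementary bound, and $N_{\min}$ is elementary. Substituting $s=t=1$, $b=k+4$, $d=q=k+1$ shows that $W(k)$, found by a search over $1\le n\le2(k+1)^2$, is elementary, hence primitive recursive and recursive. \qed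

\begin{thebibliography}{9}

\bibitem{characters}
\emph{Approximate extension of partial $\varepsilon$-characters},
\texttt{http://people.dm.unipi.it/nsm2006/slides/zlatos-s.pdf}.

\bibitem{rose}
H.~E.~Rose, \emph{Subrecursion}, 1984.

\end{thebibliography}
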